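# Chains of continua and the generic point property for $\mathrm{Homeo}_0(S^2)$ and $\mathrm{Homeo}_0(\mathbb{RP}^2)$

## A minimal flow with all orbits meager

**Theorem 1.** Let $X$ be a closed connected surface, for instance $S^2$ or $\mathbb{RP}^2$. Let $K(\cdot)$ denote the space of nonempty compact subsets with the Vietoris topology, and let $M(X)$ be the set of all $c\in K(K(X))$ such that

- (a) every member of $c$ is connected;
- (b) $c$ is linearly ordered by $\subset$;
- (c) $c$ is a connected subset of $K(X)$;
- (d) $c$ contains $X$ and a singleton.

Then $M(X)$ is a nonempty compact metrizable space on which $\mathrm{Homeo}(X)$ acts continuously, and: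

1. $M(X)$ is a minimal $\mathrm{Homeo}_0(X)$-flow.
2. There is one neighbourhood $U$ of the identity in $\mathrm{Homeo}(X)$ such that $U\cdot c$ is nowhere dense in $M(X)$ for every $c\in M(X)$. Hence every $\mathrm{Homeo}(X)$-orbit in $M(X)$ is meager.

Consequently $\mathrm{Homeo}_0(X)$ does not have the generic point property. In particular neither $\mathrm{Homeo}_0(S^2)$ nor $\mathrm{Homeo}_0(\mathbb{RP}^2)$ has it.

Let us unpack this. A closed surface is a compact 2-manifold without boundary. The group $\mathrm{Homeo}(X)$ carries the compact-open topology, which here is the topology of uniform convergence and makes it a Polish group; $\mathrm{Homeo}_0(X)$ is the subgroup of homeomorphisms isotopic to the identity. For a Polish group $G$, a *$G$-flow* is a continuous action of $G$ on a nonempty compact Hausdorff space. It is *minimal* if every orbit is dense. The group $G$ has the *generic point property* if every minimal $G$-flow has a comeager orbit, that is, an orbit whose complement is a countable union of nowhere dense sets.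

In plain words the question is this: whenever $\mathrm{Homeo}_0(S^2)$ acts minimally on a compact space, is there one orbit containing almost every point in the sense of Baire category? And what about $\mathbb{RP}^2$?

The most obvious flow gives no obstruction. $\mathrm{Homeo}_0(S^2)$ acts on $S^2$ itself, and this action is transitive, so its only orbit is comeager. For contrast, the discrete group $\mathbb Z$, acting on the circle by an irrational rotation, acts minimally with countable orbits; countable subsets of the circle are meager, so $\mathbb Z$ fails the generic point property. We want an analogue of the second example for a large, transitive group.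

To disprove the property it suffices to exhibit one minimal flow without a comeager orbit. Theorem 1 does this: each $\mathrm{Homeo}_0(X)$-orbit lies in a $\mathrm{Homeo}(X)$-orbit, so it is meager; by the Baire category theorem a meager subset of a nonempty compact Hausdorff space is not comeager. So the final sentences of Theorem 1 follow from parts 1 and 2.

The question comes with two known results: that $\mathrm{Homeo}_0(X)$ has a non-metrizable minimal flow for every closed surface $X$, and that it fails the generic point property for every closed surface other than the sphere and the projective plane. The proof below uses neither and treats all closed connected surfaces at once.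

## Connected chains from a point to $X$

Fix a smooth structure on $X$ and let $d$ be the distance of a Riemannian metric. Open and closed $d$-balls are then connected, since each point of a ball is joined to the centre by a minimizing geodesic. The Vietoris topology on $K(X)$ is given by the Hausdorff distance $d_H(A,B)$, the least $r$ such that each of $A,B$ lies in the closed $r$-neighbourhood of the other. With this metric $K(X)$ is compact, and the same construction applied to $K(X)$ gives a compact metric space $K(K(X))$, whose distance we again call $d_H$. We shall often use that
$$A\subset B\subset C\ \Longrightarrow\ d_H(A,B)\le d_H(A,C)\ \text{ and }\ d_H(B,C)\le d_H(A,C).\tag{1}$$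

**Examples.** Let $p\in X$. The closed balls $\{x:d(x,p)\le r\}$, $0\le r\le\operatorname{diam}X$, form an element of $M(X)$. They are connected and nested, they start at $\{p\}$ and end at $X$. They depend continuously on $r$: for $r\le s$, a point of the $s$-ball can be moved towards $p$ along a minimizing geodesic by at most $s-r$ to reach the $r$-ball, so the Hausdorff distance is at most $s-r$. In particular $M(X)\ne\emptyset$.

Here is another element. Let $\lambda:[0,1]\to X$ be an embedded arc. First grow along the arc, through the sets $\lambda[0,t]$, $0\le t\le1$; then thicken, through the sets $\{x:d(x,\lambda[0,1])\le r\}$, $0\le r\le\operatorname{diam} X$. Each thickened set is a union of connected balls meeting the connected arc, so it is connected, and continuity in $r$ holds as before.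

The pair $\{\{p\},X\}$ satisfies (a), (b) and (d) but not (c), so it is not in $M(X)$.

**Compactness.** We check that $M(X)$ is closed in $K(K(X))$. Let $c_n\in M(X)$ and $c_n\to c$. Every member of $c$ is a limit of members $C_n\in c_n$. Hausdorff limits of connected compact sets are connected; used in $K(X)$ this gives (a), and used in $K(K(X))$ it gives (c). If $A,B\in c$, choose $A_n,B_n\in c_n$ with $A_n\to A$, $B_n\to B$; one of $A_n\subset B_n$, $B_n\subset A_n$ holds infinitely often and passes to the limit, which gives (b). Finally $X\in c$, and since the singletons form a closed subset of the compact space $K(X)$, a limit of a subsequence of the singletons of the $c_n$ is a singleton in $c$. So $M(X)$ is compact metrizable.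

**The action.** $gc=\{gC:C\in c\}$ defines an action of $\mathrm{Homeo}(X)$ on $M(X)$. It is continuous: $d_H(g'c,gc)\le\sup_xd(g'x,gx)$, and a fixed $g$ is uniformly continuous on $X$, hence on $K(X)$ and on $K(K(X))$.

**The starting point.** By (b) the singleton in $c$ is unique; call it $\{p_c\}$. Every member of $c$ is comparable with $\{p_c\}$, so it contains $p_c$. The map $c\mapsto p_c$ is equivariant. It is continuous, because if $c_n\to c$ then each limit point of $p_{c_n}$ gives a singleton in $c$, so it equals $p_c$.

**One dimension lower.** The same definition makes sense on the circle $S^1=\mathbb R/\mathbb Z$, and there minimality fails. Let $c_p=\{[p,p+y]:0\le y\le1\}$ be the chain of arcs that grow only to the right. For an orientation-preserving homeomorphism $g$ we have $gc_p=c_{gp}$. So $\{c_p:p\in S^1\}$ is a closed invariant subset of $M(S^1)$, and it is proper because it does not contain the chain of closed balls around a point. On a surface a growing set has room to go around itself, and the proof of minimality will use exactly this: an arc does not disconnect a connected open subset of a surface.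

## The first member of a chain that reaches a closed set

**Lemma 1.** Let $F\subset X$ be closed and nonempty and let $c\in M(X)$. There is a least member $c(F)$ of $c$ meeting $F$. If $p_c\notin F$, then $c(F)\cap\operatorname{int}F=\emptyset$, i.e. $c(F)\subset\overline{X\setminus F}$.

So a chain reaches $F$ at its boundary: it cannot jump into the interior.

*Proof.* The set $\{C\in c:C\cap F\neq\emptyset\}$ is closed and contains $X$. Its members form a chain of compact sets. By compactness, each open neighbourhood of their intersection contains one of them, so the intersection is a limit of members. Hence the intersection is itself in $c$ and meets $F$. It is $C:=c(F)$.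

Let $p_c\notin F$, so $C\ne\{p_c\}$. Put $\mathcal L=\{D\in c:D\subsetneq C\}$, which contains $\{p_c\}$, and $\mathcal U=\{D\in c:D\supset C\}$, which is closed and nonempty. By (b), $c=\mathcal L\sqcup\mathcal U$. Limits of elements of $\mathcal L$ are members of $c$ contained in $C$, so the only possible limit outside $\mathcal L$ is $C$. If $C\notin\overline{\mathcal L}$, then $\mathcal L$ would be closed and $c$ would be disconnected, against (c). Hence there are $D_n\in\mathcal L$ with $D_n\to C$. By leastness of $C$, $D_n\subset X\setminus F$, so $C\subset\overline{X\setminus F}=X\setminus\operatorname{int}F$. $\square$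

## Strips, and moving any chain into a strip

We need open subsets of $M(X)$ that we can describe concretely. They consist of chains that grow a long way inside a thin band before doing anything else.

**Definition 1.** A *strip* is a set $R\subset X$ with a homeomorphism $\varphi:R\to[0,N]\times[0,1]$, where $N\ge2$ is an integer. Its *cells* are $R_i=\varphi^{-1}([i-1,i]\times[0,1])$, $1\le i\le N$. The coordinates of $\varphi$ are written $(u,v)$. Put $R_1^\circ=\varphi^{-1}((0,1)\times(0,1))$, $R_N^\circ=\varphi^{-1}((N-1,N)\times(0,1))$ and
$$V(R)=\{c\in M(X):\ p_c\in R_1^\circ,\ \text{ and some } C\in c \text{ satisfies } C\subset\operatorname{int}R,\ C\cap R_N^\circ\ne\emptyset\}.$$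
Such a $C$ is called a *witness* for $c\in V(R)$.

By invariance of domain, $\operatorname{int}R=\varphi^{-1}((0,N)\times(0,1))$, and $R_1^\circ$, $R_N^\circ$ are open in $X$. The conditions on $C$ define an open subset of $K(X)$, and $c\mapsto p_c$ is continuous, so $V(R)$ is open in $M(X)$. A witness contains $p_c\in R_1$, is connected, and meets $R_N$, so its $u$-coordinates fill an interval and **it meets every cell**.

**Example.** The arc $\lambda$ with $\varphi(\lambda)=[\frac12,N-\frac12]\times\{\frac12\}$, run from left to right, gives by "first grow along $\lambda$, then thicken" a chain in $V(R)$; the witness is $\lambda$.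

The next lemma says that every orbit enters every $V(R)$. We prove it also for smaller groups, under the following condition on a Polish group $H$ acting continuously on $X$:

(L) for every open disc $O\subset X$, every $x\in O$ and all $y,y'\in O\setminus\{x\}$ there is $g\in H$ with $g(O)=O$, $gx=x$, $gy=y'$.

("Disc" is meant topologically.) On a first pass one may think only of $\mathrm{Homeo}_0(X)$. We use two textbook facts. First, on a connected surface the compactly supported homeomorphisms act transitively: inside a closed disc any interior point can be moved to any other one with the boundary fixed, so the orbits are open. Second, by the Alexander trick a homeomorphism compactly supported in an open disc is isotopic to the identity through such homeomorphisms.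

**Lemma 2.** For each strip $R$ and each $c\in M(X)$ there is $g\in\mathrm{Homeo}_0(X)$ with $gc\in V(R)$. In particular $V(R)\neq\emptyset$. The same holds with $g\in H$ for every $H$ satisfying (L).

*Proof.* **Step 1.** *This step moves the starting point into $R_1^\circ$; we show that the group is transitive on $X$.* For $\mathrm{Homeo}_0(X)$, homeomorphisms compactly supported in open discs belong to the group by the Alexander trick, and they show that the orbits on $X$ are open; since $X$ is connected there is one orbit. For $H$, let $y\in X$ and let $O\ni y$ be an open disc. By (L) the orbit of $y$ contains $O\setminus\{x\}$ for every $x\in O\setminus\{y\}$; two choices of $x$ show that it contains $O$. So orbits are open, and again there is one orbit. We may therefore assume $p:=p_c\in R_1^\circ$.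

**Step 2.** *This step finds a small member of the chain with a second point to push.* Let $B\subset R_1^\circ$ be a closed disc that is a neighbourhood of $p$, and let $C=c(X\setminus\operatorname{int}B)$. By Lemma 1, $C\subset\overline{\operatorname{int}B}\subset B$, and $C$ contains a point $y\in B\setminus\operatorname{int}B$. So $y\neq p$.

**Step 3.** *This step stretches that member along the strip.* Choose $g$ with $g(\operatorname{int}R)=\operatorname{int}R$, $gp=p$ and $gy\in R_N^\circ$. For $H$ this is (L) with $O=\operatorname{int}R$. For $\mathrm{Homeo}_0(X)$ take $g$ compactly supported in the connected surface $\operatorname{int}R\setminus\{p\}$ and moving $y$ to a point of $R_N^\circ$; it is isotopic to the identity by the Alexander trick in the disc $\operatorname{int}R$. Then $gC\subset\operatorname{int}R$ meets $R_N^\circ$, and $p_{gc}=p\in R_1^\circ$. So $gC$ is a witness for $gc\in V(R)$. $\square$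

## Every open set of chains contains a strip set

**Lemma 3.** For every nonempty open $W\subset M(X)$ and every $\eta>0$ there is a strip $R$ with $V(R)\subset W$, all cells of diameter $<\eta$, and every point of $X$ within distance $<\eta$ of $R$.

Given $c\in W$, we draw an arc that sweeps out, approximately and in the right order, the members of $c$; a thin band around it is $R$. A chain that must follow this band is then forced to stay close to $c$.

*Proof.* Pick $c\in W$ and $0<\delta<\eta/2$ such that every $c'\in M(X)$ with $d_H(c',c)\le8\delta$ lies in $W$. Put $p=p_c$. By compactness of $c$ choose members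
$$\{p\}=C_0\subsetneq C_1\subsetneq\dots\subsetneq C_k=X$$
of $c$ such that every member of $c$ is within $\delta$ of some $C_i$.

**Step 1.** *This step shows that consecutive $C_i$ are close: $d_H(C_i,C_{i+1})\le2\delta$.* Let
$$\mathcal A=\{D\in c:D\subset C_i\text{ or }d_H(D,C_i)\le\delta\},\qquad \mathcal B=\{D\in c:D\supset C_{i+1}\text{ or }d_H(D,C_{i+1})\le\delta\}.$$
Both sets are closed, and $C_i\in\mathcal A$, $C_{i+1}\in\mathcal B$. They cover $c$: if $D\in c$ satisfies neither $D\subset C_i$ nor $D\supset C_{i+1}$, then $C_i\subset D\subset C_{i+1}$ by (b). Choose $j$ with $d_H(D,C_j)\le\delta$. If $j\le i$, then $C_j\subset C_i\subset D$, and (1) gives $d_H(D,C_i)\le\delta$. If $j\ge i+1$, then $D\subset C_{i+1}\subset C_j$, and (1) gives $d_H(D,C_{i+1})\le\delta$.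

As $c$ is connected there is $D\in\mathcal A\cap\mathcal B$. It is impossible that $C_{i+1}\subset D\subset C_i$. If $D\subset C_i$ and $d_H(D,C_{i+1})\le\delta$, then $C_{i+1}$ lies in the closed $\delta$-neighbourhood of $D\subset C_i$, so $d_H(C_i,C_{i+1})\le\delta$. If $D\supset C_{i+1}$ and $d_H(D,C_i)\le\delta$, then $C_{i+1}\subset D$ lies in the closed $\delta$-neighbourhood of $C_i$, with the same conclusion. In the remaining case $d_H(D,C_i)\le\delta$ and $d_H(D,C_{i+1})\le\delta$, so the distance is at most $2\delta$.

**Step 2.** *This step builds an arc that imitates $c$.* Let $O_i=\{x:d(x,C_i)<\delta\}$. These sets are open, increasing in $i$, and connected (unions of connected balls meeting the connected set $C_i$). Let $Z_i\subset C_i$ be a finite set such that every point of $C_i$ is at distance $<\delta$ from $Z_i$; take $Z_0=\{p\}$. We construct a smooth embedded arc $\lambda:[0,1]\to X$ and $0<t_0\le\dots\le t_k=1$ with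
$$\lambda(0)=p,\qquad \lambda[0,t_i]\subset O_i,\qquad Z_i\subset\lambda[0,t_i].$$
Start with a short smooth arc from $p$ in $O_0$. Suppose that a smooth embedded arc $\lambda'\subset O_i$ starting at $p$ has been constructed and $x\in Z_i\setminus\lambda'$. We prolong $\lambda'$ inside $O_i$ to an arc ending at $x$.

First, $O_i\setminus\lambda'$ is connected. Indeed $\lambda'$ has an open tubular neighbourhood $V\subset O_i$, the diffeomorphic image of a thin open rectangle in which $\lambda'$ is a straight segment with ends in the interior; so $V\setminus\lambda'$ is connected. If $O_i\setminus\lambda'=P\sqcup Q$ with $P,Q$ open and nonempty, say with $V\setminus\lambda'\subset P$, then $P\cup V$ and $Q$ would be disjoint nonempty open sets covering $O_i$, contradicting the connectedness of $O_i$.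

Next, prolong $\lambda'$ smoothly by a short arc $\beta_0\subset O_i$ to a smooth embedded arc $\lambda'\cup\beta_0$ ending at some $z'\in O_i\setminus\lambda'$. There is a diffeomorphism $g$, compactly supported in the connected surface $O_i\setminus\lambda'$, with $gz'=x$. Since $g$ is the identity near $\lambda'$, the set $g(\lambda'\cup\beta_0)=\lambda'\cup g(\beta_0)$ is a smooth embedded arc in $O_i$ which prolongs $\lambda'$ and ends at $x$.

Iterate over the points of $Z_i$ not yet on the arc, then over $i=1,\dots,k$; let $t_i$ be the parameter reached after stage $i$. Then $\lambda[0,t_i]\subset O_i$ and $Z_i\subset\lambda[0,t_i]$ give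
$$d_H(\lambda[0,t_i],C_i)\le\delta.\tag{2}$$

**Step 3.** *This step thickens the arc to a strip.* Prolong $\lambda$ a little at both ends, to parameters $[-s_0,1+s_0]$, and choose a tubular neighbourhood, that is, an embedding of $[-s_0,1+s_0]\times[-1,1]$ into $X$ which is $\lambda$ on the central line. For $N$ large put $s=\frac1{2N}\le s_0$, take the part over $[-s,1+s]$ of a very thin subneighbourhood, and cut it transversally into $N$ pieces over equal parameter intervals. These have length $(1+2s)/N>s$, so parameter $0$ is in the interior of the first one and parameter $1$ in the interior of the last one. We obtain a strip $R$ whose cells have diameter $<\delta$ (for $N$ large and the neighbourhood thin), with $\lambda(0)\in R_1^\circ$, $\lambda(1)\in R_N^\circ$, and such that the first coordinate of $\varphi\circ\lambda$ is increasing. Every point of $X=C_k$ is at distance $<\delta$ from $Z_k\subset\lambda\subset R$. As $\delta<\eta$, only $V(R)\subset W$ remains.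

**Step 4.** *This step finds, in any $c'\in V(R)$, members $C_i'$ that imitate the $C_i$.* Let $c'\in V(R)$ with witness $C$, and $p'=p_{c'}$. Let $j_i$ be the least index with $\lambda(t_i)\in R_{j_i}$; it is nondecreasing in $i$. If $j_i=1$, put $C_i'=\{p'\}$. If $j_i\ge2$, put $C_i'=c'(F_i)$ with $F_i=R_{j_i}\cup\dots\cup R_N$. In the latter case $p'\notin F_i$ because $p'\in R_1^\circ$, and the witness $C$ meets $F_i$, so $C_i'\subset C\subset\operatorname{int}R$. By Lemma 1, $C_i'$ misses $\operatorname{int}F_i=\varphi^{-1}((j_i-1,N)\times(0,1))$, so
$$C_i'\subset\varphi^{-1}((0,j_i-1]\times(0,1)).$$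
Since $C_i'$ is connected, contains $p'\in R_1$ and meets $F_i$, it meets $R_1,\dots,R_{j_i}$. So in both cases $C_i'$ is contained in $R_1\cup\dots\cup R_{j_i}$ and meets each of these cells. The same is true of $\lambda[0,t_i]$, because the first coordinate increases along $\lambda$. As cells have diameter $<\delta$, $d_H(C_i',\lambda[0,t_i])\le\delta$, and with (2)
$$d_H(C_i',C_i)\le2\delta .\tag{3}$$
The $C_i'$ increase with $i$ because the $F_i$ decrease. By (3) and Step 1, $d_H(C_i',C_{i+1}')\le2\delta+2\delta+2\delta=6\delta$.

**Step 5.** *This step concludes that $c'$ is within $8\delta$ of $c$.* Let $D\in c'$. If $D\subset C_0'$, then every point of the nonempty set $D$ is within $d_H(C_0',\{p\})\le2\delta$ of $p$, so $d_H(D,C_0)\le2\delta$. If $C_i'\subset D\subset C_{i+1}'$, then (1) gives $d_H(D,C_i')\le6\delta$, so $d_H(D,C_i)\le8\delta$. If $D\supset C_k'$, then (1) gives $d_H(D,X)\le d_H(C_k',X)\le2\delta$. By (b) these cases are exhaustive. Conversely, every member of $c$ is within $\delta$ of some $C_i$, hence within $3\delta$ of some $C_i'$. So $d_H(c,c')\le8\delta$ and $c'\in W$. $\square$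

**Proof of Theorem 1, part 1.** Every nonempty open $W\subset M(X)$ contains some $V(R)$ by Lemma 3, and every $\mathrm{Homeo}_0(X)$-orbit meets $V(R)$ by Lemma 2. So every orbit is dense. The same argument shows that every $H$-orbit in $M(X)$ is dense if $H$ satisfies (L). $\square$

## Chains with a fat member

Before proving part 2 we look at some orbits that can be handled by hand.

**Example.** Let $c\in M(X)$ have a member $C\ne X$ with nonempty interior, like the chain of closed balls around a point. Then its orbit is meager. To see this, let $\mathcal V_k$ be the union of all $V(R)$ over strips $R$ whose cells have diameter $<1/k$ and such that every point of $X$ is within $1/k$ of $R$. By Lemma 3, $\mathcal V_k$ is open and dense. We show that $c\notin\mathcal V_k$ for all large $k$.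

Suppose $c\in V(R)$ with $R$ as in the definition of $\mathcal V_k$, and let $C'$ be a witness. It meets every cell, so every point of $X$ is within $2/k$ of $C'$. Since $C\neq X$ is closed, for $k$ large this forces $C'\not\subset C$, hence $C\subset C'\subset R$. In a chart, $C$ contains three segments with a common end $q$, at mutual angles of $120^\circ$, with free ends $e_1,e_2,e_3$. Let $s>0$ be the smallest $d$-distance from a free end to one of the other two segments. Two of the three numbers $u(e_i)-u(q)$ are both $\ge0$ or both $\le0$; say $u(q)\le u(e_1)\le u(e_2)$, the other possibilities being the same up to notation and reflection. The second segment joins $q$ to $e_2$, so it contains a point $z$ with $u(z)=u(e_1)$. Then $z$ and $e_1$ lie in a common cell, so $s\le d(z,e_1)<1/k$. This is impossible for $k\ge1/s$.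

Having such a member is invariant under homeomorphisms, so the whole orbit lies in the meager set $M(X)\setminus\bigcap_k\mathcal V_k$.

This argument says nothing about the chains in the comeager set $\bigcap_k\mathcal V_k$: all their members other than $X$ have empty interior. We cannot hope to separate them by disjoint nonempty invariant open sets either, since by minimality every orbit meets every nonempty open set. So we must compare a chain with its own images.

## Small homeomorphisms see only large-scale turning

Part 2 asks for a neighbourhood $U$ of the identity such that no $Uc$ is dense in a nonempty open set $W$. Suppose $Uc$ is dense in $W$, and take a strip $R$ with $V(R)\subset W$. If $R^1,R^2$ are two strips with $V(R^1),V(R^2)\subset V(R)$, then $Uc$ meets both sets. So there are $g_1,g_2\in U$ with $g_1c\in V(R^1)$ and $g_2c\in V(R^2)$, and $h=g_2g_1^{-1}$ is a homeomorphism close to the identity that carries a chain in $V(R^1)$ to a chain in $V(R^2)$. We look for $R^1$ and $R^2$ which no such $h$ can match.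

There is an obstacle of scale. The set $U$ is fixed first, and $R$ is as thin as $W$ dictates. So $h$ may move points much farther than the width of $R$, and their position across the strip is not preserved. What $h$ does preserve approximately is how often a path turns around the starting point $p$, as long as the ends of the path stay at a distance from $p$ that is large compared with the displacement of $h$. Turning must therefore be produced on a large scale: a band inside $R$ should go out from $p$ along $R$ for a definite distance, come back, pass around $p$, go out again, and so on $n$ times, like a spiral drawn in the long rectangle $\varphi(R)$.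

The first attempt is to compare $R^1=R$ with one such spiral $R^2=R^+\subset R$ that turns $n$ times counterclockwise. It cannot succeed. A chain in $V(R^+)$ is also in $V(R)$, so already $h=\mathrm{id}$ carries a chain in $V(R)$ to a chain in $V(R^+)$. The reason is that a path in $R$ is free to return to $R_1$ and turn around $p$ there as often as it likes.

To exclude this, we let the first band spiral as well, in the opposite direction. In a clockwise band $R^-$ a path that has left the start square for the last time cannot collect positive turns: from any later point to the exit, its turning is bounded above by a constant which depends only on $R$. In $R^+$ the turning is bounded below in the same way. These one-sided bounds are what makes the comparison work, because the path in $R^-$ and its $h$-image in $R^+$ may leave the start square for the last time at different moments.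

Two further points need care. A member of a chain is only a continuum and may contain no path, so turning must be measured along a path in an open neighbourhood of it. And the strip $R$ may itself wind around $p$; this contributes a bounded amount, which is known before $n$ is chosen.

**Turning.** For a path $\sigma$ in $\mathbb R^2\setminus\{a\}$ let $\operatorname{turn}_a(\sigma)$ be $\frac1{2\pi}$ times the variation of $\arg(\sigma-a)$ along $\sigma$. For a loop this is the winding number around $a$, an integer invariant under free homotopy in $\mathbb R^2\setminus\{a\}$. Writing $\mathbb R^2=\mathbb C$, we shall use the following.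

**Lemma 4.** Let $\sigma,\sigma':[0,1]\to\mathbb C\setminus\{0\}$ be paths with $|\sigma'(s)-\sigma(s)|<|\sigma(s)|$ for all $s$. Then $|\operatorname{turn}_0(\sigma')-\operatorname{turn}_0(\sigma)|<\frac12$. If both are loops, the two numbers are equal.

*Proof.* The quotient $q=\sigma'/\sigma$ takes values in $\{|z-1|<1\}$, so its principal argument is continuous along the path with values in $(-\frac\pi2,\frac\pi2)$. The difference of the turns is $\frac1{2\pi}(\operatorname{Arg}q(1)-\operatorname{Arg}q(0))$, of absolute value $<\frac12$. For loops it is an integer, so it is $0$. $\square$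

## The scale $\varepsilon_0$ and the position of the strip

We now prove part 2 of Theorem 1.

**Step 1.** *This step fixes $U$, before any chain is chosen.* By compactness choose finitely many charts $\psi_i:O_i\to\mathbb R^2$, homeomorphisms of open sets $O_i\subset X$ onto $\mathbb R^2$, such that the sets $\psi_i^{-1}\{|y|<0.01\}$ cover $X$. Choose $\varepsilon_0>0$ such that for all $i$:
$$x\in\psi_i^{-1}\{|y|\le3\},\ d(x,x')<\varepsilon_0\ \Longrightarrow\ x'\in O_i\text{ and }|\psi_i(x)-\psi_i(x')|<0.01.\tag{4}$$
This is possible since $\psi_i^{-1}\{|y|\le3\}$ is compact in the open set $O_i$ and $\psi_i$ is uniformly continuous on a compact neighbourhood of it. Let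
$$U=\{g\in\mathrm{Homeo}(X):\sup_xd(gx,x)<\varepsilon_0/2\}.$$
If $g_1,g_2\in U$ and $h=g_2g_1^{-1}$, then, writing $x=g_1z$, we get $d(hx,x)=d(g_2z,g_1z)\le d(g_2z,z)+d(z,g_1z)$, so $\sup_xd(hx,x)<\varepsilon_0$.

Suppose, for contradiction, that for some $c\in M(X)$ the closure of $Uc$ contains a nonempty open set $W\subset M(X)$.

**Step 2.** *This step chooses the strip and reads off its position in one chart.* By Lemma 3 take a strip $(R,\varphi)$ with $V(R)\subset W$, cells of diameter $<\varepsilon_0$, and every point of $X$ within distance $<\varepsilon_0$ of $R$. Choose $i$ such that $R_1$ meets $\psi_i^{-1}\{|y|<0.01\}$, and identify $O_i$ with $\mathbb R^2$ via $\psi_i$. From now on $|\cdot|$ refers to this chart, and "Euclidean" too.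

A cell meeting $\{|y|\le2.9\}$ lies in $\{|y|<2.91\}$ and has Euclidean diameter $<0.01$: apply (4) first to its point in $\{|y|\le2.9\}$ and any other point of the cell, then to any two of its points. So $R_1\subset\{|y|<0.02\}$. Also, by (4) there is a point of $R$ within $0.01$ of a point with $|y|=2$; the cell containing it misses $\{|y|\le1.02\}$. Now we define three indices.

- Let $L$ be maximal such that $R_1,\dots,R_L$ all meet $\{|y|\le1.02\}$. By the last remark $L<N$, and $R_{L+1}$ misses $\{|y|\le1.02\}$. Put $T=R_1\cup\dots\cup R_L$, a closed disc in $\{|y|<1.04\}$.
- Let $m$ be maximal with $S:=R_1\cup\dots\cup R_m\subset\{|y|<0.9\}$. Since $R_L$ meets $R_{L+1}$, it contains a point with $|y|>1.02$, so $m<L$. The cell $R_{m+1}$ contains a point with $|y|\ge0.9$ and meets $R_m$; both cells have diameter $<0.01$, so $R_m\subset\{|y|>0.87\}$.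
- By connectedness of $S$, some cell $R_e$ with $e\le m$ meets $\{|y|=\frac12\}$. Then $R_e\subset\{0.48<|y|<0.52\}$, and since $R_1\subset\{|y|<0.02\}$ and $R_m\subset\{|y|>0.87\}$, we have $1<e<m$. In particular $m\ge3$.

So in the chart $R$ starts near $0$, its cell $R_e$ is near the circle of radius $\frac12$, and $R_m$ is near the circle of radius $0.9$; the first cell outside $\{|y|\le 1.02\}$ is $R_{L+1}$.

**Step 3.** *This step makes $\varphi$ compatible with the orientation of the chart.* Let $f=\varphi^{-1}:[0,L]\times[0,1]\to\mathbb R^2$. We claim that there is a sign $\epsilon=\pm1$ such that for every interior point $w$ of the rectangle and every loop $\ell$ in the rectangle minus $w$, the winding number of $f\ell$ around $f(w)$ is $\epsilon$ times that of $\ell$ around $w$.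

Let $E$ be a small open disc about $w$ and $\mu$ a counterclockwise circle about $w$ in $E$. By invariance of domain $f(E)$ is open, and $\pi_1(f(E)\setminus f(w))\cong\mathbb Z$ is generated by $f\mu$. A small round counterclockwise circle about $f(w)$ is freely homotopic there to $(f\mu)^k$ for some $k$. Comparing winding numbers around $f(w)$, $1=k\cdot\operatorname{turn}_{f(w)}(f\mu)$, so $\operatorname{turn}_{f(w)}(f\mu)=\pm1$. For $w'$ inside $\mu$, the number $\operatorname{turn}_{f(w')}(f\mu)$ does not change as $w'$ varies, and a small circle about $w'$ is freely homotopic to $\mu$ in $E\setminus w'$; so the sign is locally constant in $w$, hence constant. Finally each loop $\ell$ is freely homotopic, in the rectangle minus $w$, to a power of $\mu$, the exponent being its winding number around $w$. This proves the claim.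

Composing $\varphi$ with $(u,v)\mapsto(u,1-v)$ changes $\epsilon$ to $-\epsilon$ and changes neither the cells nor $V(R)$. So we may assume $\epsilon=+1$.

**Step 4.** *This step bounds the turning that comes from $R$ itself, and then chooses $n$.* Let
$$Q_0=\varphi^{-1}([\tfrac14,\tfrac34]^2)\subset R_1,\qquad T_1=R_2\cup\dots\cup R_L=\varphi^{-1}([1,L]\times[0,1]).$$
For $a\in Q_0$ let $\alpha_a:T_1\to\mathbb R$ be a continuous branch of $\frac1{2\pi}\arg(x-a)$; it exists since $T_1$ is a closed disc missing $a$. We claim that there is an integer $M_0\ge1$, depending only on $R$ and the chart, with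
$$|\alpha_a(x)-\alpha_a(x')|\le M_0\qquad(a\in Q_0,\ x,x'\in T_1).\tag{5}$$
Let $\sigma>0$ be the Euclidean distance between the disjoint compact sets $Q_0$ and $T_1$. Cut $[1,L]\times[0,1]$ by a grid into rectangles whose $\varphi^{-1}$-images have Euclidean diameter $<\sigma$, and let $M_0$ be their number. Each image lies in an open round disc of radius $\sigma$ about one of its points, which misses $a$; so $\alpha_a$ varies on it by less than $1$. Any two points of $T_1$ are joined through at most $M_0$ successively intersecting images. This gives (5).

Fix an integer $n>2M_0+1$.

## Two opposite spirals inside one strip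

**Step 5.** *This step draws the spirals in the rectangle $[0,N]\times[0,1]$.* Put $\kappa_0=\frac1{2n+2}$ and
$$l_k=\tfrac12-k\kappa_0,\quad h_k=\tfrac12+k\kappa_0,\quad s_k=\tfrac12-k\kappa_0\quad(0\le k\le n),\qquad r_k=m-1+\tfrac{k+1}{n+2}\quad(0\le k<n).$$
So $r_k\in(m-1,m)$. Let $\xi^+$ be the polygonal arc which starts at $(s_0,l_0)=(\frac12,\frac12)$, runs for $k=0,\dots,n-1$ through
$$(s_k,l_k)\to(r_k,l_k)\to(r_k,h_{k+1})\to(s_{k+1},h_{k+1})\to(s_{k+1},l_{k+1}),$$
and finally goes $(s_n,l_n)\to(N-\frac12,l_n)$. Let $\xi^-$ be its reflection under $v\mapsto1-v$. For instance, with one turn ($n=1$) the arc $\xi^+$ would be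
$$(\tfrac12,\tfrac12)\to(m-\tfrac23,\tfrac12)\to(m-\tfrac23,\tfrac34)\to(\tfrac14,\tfrac34)\to(\tfrac14,\tfrac14)\to(N-\tfrac12,\tfrac14).$$
It goes out to the $m$-th cell, returns above the start, passes around the start on the left, and leaves below it. In general $\xi^+$ makes $n$ outward counterclockwise turns around its start inside $\varphi(S)$ and then leaves.

The segments of $\xi^+$, in order, are of four types: lower passes $H_k=[s_k,r_k]\times\{l_k\}$ for $0\le k\le n$ (with $r_n:=N-\frac12$), right sides $\{r_k\}\times[l_k,h_{k+1}]$ for $0\le k<n$, upper passes $[s_k,r_{k-1}]\times\{h_k\}$ and left sides $\{s_k\}\times[l_k,h_k]$ for $1\le k\le n$. There are $J=4n+1$ of them.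

*Non-consecutive segments have sup-norm distance at least $\kappa_0$.* Note that the $r_k$ are spaced by $\frac1{n+2}\ge\kappa_0$. Two segments of the same type differ by at least $\kappa_0$ in their constant coordinate; so do a lower and an upper pass, since $l_j\le\frac12$ and $h_k\ge\frac12+\kappa_0$. A left side has $u\le\frac12$ and a right side has $u>m-1\ge2$. For the mixed pairs:

- lower pass $j$ and right side $k$ are consecutive if $j=k$; for $j<k$ use $r_k-r_j\ge\kappa_0$, for $j>k$ use $l_k-l_j\ge\kappa_0$;
- upper pass $j$ and right side $k$ are consecutive if $j=k+1$; for $j>k+1$ use $h_j-h_{k+1}\ge\kappa_0$, for $j\le k$ use $r_k-r_{j-1}\ge\kappa_0$;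
- lower pass $j$ and left side $k$ are consecutive if $j=k$; for $j>k$ use $l_k-l_j\ge\kappa_0$, for $j<k$ use $s_j-s_k\ge\kappa_0$;
- upper pass $j$ and left side $k$ are consecutive if $j=k$; for $j>k$ use $h_j-h_k\ge\kappa_0$, for $j<k$ use $s_j-s_k\ge\kappa_0$.

Consecutive segments are perpendicular and share only their common corner. So $\xi^+$ is simple. All segments have length at least $\kappa_0$.

**Step 6.** *This step thickens the spirals to strips and records their structure.* Fix $\rho\in(0,\frac1{8n+8})$, so $\rho<\kappa_0/4$. Let $\xi^\pm_\rho$ be the closed sup-norm $\rho$-neighbourhood of $\xi^\pm$ and $R^\pm=\varphi^{-1}(\xi^\pm_\rho)$. Since $l_n=s_n=\kappa_0$ and $h_n=1-\kappa_0$, $\xi^\pm_\rho$ lies in $(0,N)\times(0,1)$.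

The set $\xi^+_\rho$ is the union of $J$ rectangles, the $\rho$-neighbourhoods of the segments. Rectangles of non-consecutive segments are disjoint, as $2\rho<\kappa_0$. Rectangles of consecutive segments share exactly the square of side $2\rho$ about the common corner. The corner squares of one segment are disjoint, because segments are longer than $2\rho$. Cut each corner square along the diagonal joining the inner to the outer corner of the turn, and give each of the two triangles to the rectangle from which it continues. This writes $\xi_\rho^+$ as a chain of convex quadrilaterals $E_1,\dots,E_J$. Each $E_j$ has two sides parallel to the $j$-th segment, its *left* and *right* side for the direction of travel; all turns of $\xi^+$ are to the left, so inner corners are on the left. The set $E_j\cap E_{j+1}$ is the diagonal, a common side; non-consecutive $E_j$ are disjoint. Cut further $E_1$ along $u=m-1$, and $E_J$ along $u=1$. (This is possible, since $\frac12+\rho<m-1<r_0-\rho$ and $s_n+\rho<1<N-\frac12$.) We get a chain of $J+2$ trapezoids; the first is the rectangle $[\frac12-\rho,m-1]\times[\frac12-\rho,\frac12+\rho]$ and the last is the rectangle $[1,N-\frac12+\rho]\times[l_n-\rho,l_n+\rho]$.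

Map $[0,1]^2$ to a trapezoid with right side from $q_0$ to $q_1$ and left side from $q_0'$ to $q_1'$ by
$$(t,v)\mapsto(1-v)\bigl((1-t)q_0+tq_1\bigr)+v\bigl((1-t)q_0'+tq_1'\bigr).$$
Because the left and right sides are parallel to the segment, $v$ determines the offset from the segment, and for fixed $v$ the variable $t$ runs affinely along a segment of positive length; so this is a homeomorphism onto the trapezoid. On the end sides $t=0,1$ it is affine, so the maps for neighbouring trapezoids agree on the common side. Glued together they give a homeomorphism from $[0,J+2]\times[0,1]$ onto $\xi^+_\rho$. Let $\tau$ be the resulting first coordinate on $\xi_\rho^+$, the *time along the band*. In the first and in the last rectangle the sections $u=\text{const}$ are sections $\tau=\text{const}$. For $\xi^-_\rho$ use the reflected homeomorphism. We also write $\tau$ for the corresponding functions on $R^\pm$. Here is what we need.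

(i) Let $\Delta=\varphi^{-1}([\frac12-\rho,\frac12+\rho]^2)$, the *start square*; it is the same for both signs. It is a set $\{\tau\le\tau_\Delta\}$ in $R^\pm$, and $\Delta\subset Q_0\cap R_1^\circ$. Similarly the *end square*, of radius $\rho$ about the end of $\xi^\pm$, is a set $\{\tau\ge\text{const}\}$ contained in $R_N^\circ$. Rescaling $\tau$, we see that $R^\pm$ is a strip with three cells: the start square, the middle, and the end square. Since $R^\pm\subset\operatorname{int}R$, we have $V(R^\pm)\subset V(R)\subset W$. These sets are open, and nonempty by Lemma 2.

(ii) We have $m<L\le N-1$, and $r_k+\rho<m$ because $m-r_k\ge\frac2{n+2}>\rho$. So the part of $\xi_\rho^\pm$ with $u\ge m$ belongs to the last straight pass. Hence $R^\pm\cap T$, the part with $u\le L$, is a set $\{\tau\le\tau_L\}$, and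
$$Y^\pm:=(R^\pm\cap T)\setminus\Delta=\{\tau_\Delta<\tau\le\tau_L\}$$
is homeomorphic to $(\tau_\Delta,\tau_L]\times[0,1]$, so it is contractible.

(iii) Let $I=\varphi^{-1}(\{e-\frac12\}\times[\frac12-\rho,\frac12+\rho])$. As $1<e<m$ are integers, $1<e-\frac12<m-1$. So $I$ is a cross-section $\{\tau=\tau_I\}$ of the first pass, in the first rectangle; it is the same set for both signs, it is disjoint from $\Delta$, and $I\subset R_e$. In $R^\pm\cap T$ it separates $\Delta$ from everything later along the band than the first pass.

## Counting turns along the bands

**Step 7.** *This step shows that, up to $M_0$, the angle around a point of the start square counts how many turns of the spiral have been made.* Fix $a\in\operatorname{int}\Delta$. Let $\beta_a^\pm$ be a continuous branch of $\frac1{2\pi}\arg(x-a)$ on $Y^\pm$; it exists as $Y^\pm$ is contractible and misses $a$. On $Y^\pm\cap T_1$ the function $\kappa^\pm=\beta_a^\pm-\alpha_a$ is integer valued and locally constant.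

The set $Y^\pm\cap T_1$ is the part of $\xi^\pm_\rho$ with $1\le u\le L$. The thickened left sides have $u<1$ and drop out. So $Y^+\cap T_1$ is the disjoint union of connected compact sets $\Gamma_0^+,\dots,\Gamma_n^+$: for $k<n$, $\Gamma_k^+$ is the thickened part in $\{u\ge1\}$ consisting of the lower pass at height $l_k$, the right side at $r_k$ and the upper pass at height $h_{k+1}$; and $\Gamma_n^+$ is the thickened last pass in $\{1\le u\le L\}$. The reflections are $\Gamma_0^-,\dots,\Gamma_n^-$. By (ii), all points of $R^\pm\cap T$ outside $S$ (those with $u>m$) lie in $\Gamma_n^\pm$. By (iii), $I\subset\Gamma_0^\pm$, and $I$ separates $\Delta$ from $\Gamma_n^\pm$ in $R^\pm\cap T$.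

*Claim.* If the branches are normalized so that $\kappa^\pm=0$ on $\Gamma_0^\pm$, then $\kappa^\pm=\pm k$ on $\Gamma_k^\pm$.

Write $(1,v)$ also for the point $\varphi^{-1}(1,v)$ of $T_1$. Follow $\xi^+$ from $(1,h_{k+1})\in\Gamma_k^+$ left, down and right to $(1,l_{k+1})\in\Gamma_{k+1}^+$; this part stays in $Y^+$. Close up by the segment $\{1\}\times[l_{k+1},h_{k+1}]$, run upwards, whose $\varphi^{-1}$-image is in $T_1$. The resulting loop is the counterclockwise boundary of the rectangle $[s_{k+1},1]\times[l_{k+1},h_{k+1}]$. This rectangle contains $\varphi(a)$ in its interior, since $\varphi(a)$ is within $\rho<\kappa_0$ of $(\frac12,\frac12)$ in sup norm. By Step 3 the image loop winds $+1$ around $a$. Computing this winding number with $\beta_a^+$ on the first part and $\alpha_a$ on the second,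
$$\bigl[\beta_a^+(1,l_{k+1})-\beta_a^+(1,h_{k+1})\bigr]+\bigl[\alpha_a(1,h_{k+1})-\alpha_a(1,l_{k+1})\bigr]=1 .$$
That is, $\kappa^+$ increases by $1$ from $\Gamma_k^+$ to $\Gamma_{k+1}^+$. For $R^-$ the reflected loop winds $-1$. This proves the claim.

Let $y\in\Gamma_n^\pm$ and $x\in Y^\pm\cap T_1$. Then $\beta_a^\pm(y)-\beta_a^\pm(x)=[\kappa^\pm(y)-\kappa^\pm(x)]+[\alpha_a(y)-\alpha_a(x)]$. The first bracket is $\pm(n-k)$ if $x\in\Gamma_k^\pm$, and the second is at most $M_0$ in absolute value by (5). Hence
$$\beta^-_a(y)-\beta^-_a(x)\le M_0,\qquad\text{and}\quad \beta^-_a(y)-\beta^-_a(x)\le-n+M_0\ \text{ if }x\in\Gamma_0^-;\tag{6}$$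
$$\beta^+_a(y)-\beta^+_a(x)\ge-M_0,\qquad\text{and}\quad \beta^+_a(y)-\beta^+_a(x)\ge n-M_0\ \text{ if }x\in\Gamma_0^+.\tag{7}$$
These hold for every $a\in\operatorname{int}\Delta$ with the same $M_0$.

## One path in both bands

**Step 8.** *This step produces a path $\gamma$ in $R^-$ whose image $h\gamma$ is in $R^+$, reaching from the start square to the unit circle.* The set $Uc$ is dense in $W$, so it meets the nonempty open sets $V(R^-)$ and $V(R^+)$. Take $g_1,g_2\in U$ with $c_1:=g_1c\in V(R^-)$ and $g_2c\in V(R^+)$, and let $h=g_2g_1^{-1}$. Then $hc_1=g_2c\in V(R^+)$, and by Step 1 and (4),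
$$|hy-y|<0.01\qquad\text{for }|y|\le3.\tag{8}$$
Put $a=p_{c_1}$. Then $a\in\operatorname{int}\Delta$ and $ha=p_{hc_1}\in\operatorname{int}\Delta$. Both lie in $R_1$, so they have norm $<0.02$.

Let $B=\{|y|<1\}$ and $K=c_1(X\setminus B)$. Since $a\in B$, Lemma 1 gives $K\subset\overline B$, and $K$ meets $X\setminus B$, so $K\cap\partial B\neq\emptyset$. We show $K\subset\operatorname{int}R^-$ and $hK\subset\operatorname{int}R^+$. A witness $C_1$ for $c_1\in V(R^-)$ is connected, lies in $R^-\subset R$, and joins $R_1$ to $R_N$. So it meets $R_{L+1}$, which misses $\{|y|\le1.02\}\supset K$. Hence $C_1\not\subset K$, and by (b) $K\subset C_1\subset\operatorname{int}R^-$. Likewise $hK\in hc_1$, and by (8) $hK\subset\{|y|<1.01\}$ misses $R_{L+1}$, while a witness $C_2$ for $hc_1\in V(R^+)$ meets $R_{L+1}$. So $hK\subset C_2\subset\operatorname{int}R^+$.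

The set $K$ may contain no path, so we pass to a neighbourhood. Let $O$ be the component containing the connected set $K$ of the open set
$$\operatorname{int}R^-\cap h^{-1}(\operatorname{int}R^+)\cap\{|y|<1.01\}.$$
It is a connected open subset of a surface, so it is path connected. Take a path $\gamma:[0,1]\to O$ from $\gamma(0)=a\in K$ to a point $\gamma(1)\in K\cap\partial B$. Then $\gamma\subset R^-$ lies in $\{|y|<1.01\}$ and $h\gamma\subset R^+$ lies in $\{|y|<1.02\}$. Both are connected subsets of $R$ that meet $R_1$ and miss $R_{L+1}$. Therefore
$$\gamma\subset R^-\cap T,\qquad h\gamma\subset R^+\cap T,\qquad|\gamma(1)|=1,\qquad|h\gamma(1)|>0.99 .$$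
Since $S\subset\{|y|<0.9\}$, neither endpoint is in $S$, so by Step 7
$$\gamma(1)\in\Gamma_n^-,\qquad h\gamma(1)\in\Gamma_n^+.\tag{9}$$

**Step 9.** *This step shows that $h$ nearly preserves turning measured from far away.* If $\gamma|_{[t,1]}$ avoids $a$ (equivalently $h\gamma|_{[t,1]}$ avoids $ha$), put
$$\Phi(t)=\operatorname{turn}_a(\gamma|_{[t,1]}),\qquad\Phi^h(t)=\operatorname{turn}_{ha}(h\gamma|_{[t,1]}).$$
*Claim.* If moreover $|\gamma(t)|\ge0.4$, then
$$|\Phi(t)-\Phi^h(t)|<\tfrac12.\tag{10}$$
The map $h$ may do anything to the small part of the picture near $a$, so we first compare closed loops. Let $D=\{|y|\le1.1\}$; by (8), $h(D)\subset\mathbb R^2$. A loop $\Gamma\subset D\setminus\{a\}$ with winding number $k$ around $a$ is freely homotopic in $D\setminus\{a\}$ to $(\partial D)^k$. So $h\Gamma$ is freely homotopic in $\mathbb R^2\setminus\{ha\}$ to $(h\,\partial D)^k$. On $\partial D$, by (8),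
$$|(hy-ha)-(y-a)|<0.02<|y-a|,$$
so by Lemma 4 $h\,\partial D$ winds once around $ha$. Hence $\operatorname{turn}_{ha}(h\Gamma)=k=\operatorname{turn}_a(\Gamma)$.

Apply this to $\Gamma=\gamma|_{[t,1]}\cdot\omega$, where $\omega$ is a path in the annulus $\{0.4\le|y|\le1.02\}$ from $\gamma(1)$ to $\gamma(t)$. Along $\omega$ we have $|y-a|>0.38$ and $|(hy-ha)-(y-a)|<0.02$, so by Lemma 4 the numbers $\operatorname{turn}_a(\omega)$ and $\operatorname{turn}_{ha}(h\omega)$ differ by less than $\frac12$. Since $\Phi(t)+\operatorname{turn}_a(\omega)=\Phi^h(t)+\operatorname{turn}_{ha}(h\omega)$, (10) follows.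

**Step 10.** *This step derives the contradiction, by looking at the path after its last visits to the start square.* Let
$$t^-=\max\{t:\gamma(t)\in\Delta\},\qquad t^+=\max\{t:h\gamma(t)\in\Delta\}.$$
Both exist since $\gamma(0)=a$ and $h\gamma(0)=ha$ lie in $\Delta$. For $t>t^-$ we have $\gamma[t,1]\subset Y^-$, so $\Phi(t)=\beta_a^-(\gamma(1))-\beta_a^-(\gamma(t))$. For $t>t^+$ we have $h\gamma[t,1]\subset Y^+$, so $\Phi^h(t)=\beta^+_{ha}(h\gamma(1))-\beta^+_{ha}(h\gamma(t))$. Moreover points of $T$ with $|y|\ge0.4$ are not in $R_1$, hence lie in $T_1$; so (6) and (7) apply to such points $x$ of $Y^\mp$, with $y$ the endpoint in (9).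

If $h$ were the identity, we would have $t^-=t^+$ and $\Phi=\Phi^h$; at a later crossing of $I\subset\Gamma_0^-\cap\Gamma_0^+$, (6) and (7) would give $\Phi\le-n+M_0<0$ and $\Phi\ge n-M_0>0$. In general $t^-$ and $t^+$ differ, and we take a crossing of $I$ by the path that leaves $\Delta$ later.

*Case $t^-\ge t^+$.* The path $\gamma|_{[t^-,1]}$ goes from $\Delta$ to $\Gamma_n^-$ in $R^-\cap T$, so it crosses $I$: there is $t_*>t^-$ with $\gamma(t_*)\in I\subset\Gamma_0^-$. As $I\subset R_e$, $0.48<|\gamma(t_*)|<0.52$, and by (8) $|h\gamma(t_*)|>0.47$. By the second part of (6), $\Phi(t_*)\le-n+M_0$. Since $t_*>t^+$, the first part of (7), for the point $ha$, gives $\Phi^h(t_*)\ge-M_0$. With (10),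
$$n-2M_0\le\Phi^h(t_*)-\Phi(t_*)<\tfrac12,$$
which contradicts $n>2M_0+1$.

*Case $t^+\ge t^-$.* The path $h\gamma|_{[t^+,1]}$ goes from $\Delta$ to $\Gamma_n^+$ in $R^+\cap T$, so there is $t_*>t^+$ with $h\gamma(t_*)\in I\subset\Gamma_0^+$. Then $|h\gamma(t_*)|>0.48$, and by (8) $|\gamma(t_*)|>0.47$. By the second part of (7), for $ha$, $\Phi^h(t_*)\ge n-M_0$. Since $t_*>t^-$, the first part of (6) gives $\Phi(t_*)\le M_0$. Again $n-2M_0\le\Phi^h(t_*)-\Phi(t_*)<\frac12$, a contradiction.

So $Uc$ is nowhere dense for every $c\in M(X)$.

**Step 11.** *This step passes from $U$ to whole orbits.* $\mathrm{Homeo}(X)$ is separable metrizable and $U$ is open, so $\mathrm{Homeo}(X)=\bigcup_jg_jU$ for countably many $g_j$. Each $g_j$ acts on $M(X)$ as a homeomorphism, so $\mathrm{Homeo}(X)c=\bigcup_jg_j(Uc)$ is a countable union of nowhere dense sets. Hence every orbit is meager. This finishes the proof of Theorem 1. $\square$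

## Smaller groups: the condition (L)

**Theorem 2.** Let $H$ be a Polish group acting continuously on the closed connected surface $X$ such that

(L) for every open disc $O\subset X$, every $x\in O$ and all $y,y'\in O\setminus\{x\}$ there is $g\in H$ with $g(O)=O$, $gx=x$, $gy=y'$.

Then $M(X)$ is a minimal $H$-flow all of whose orbits are meager. So $H$ does not have the generic point property, and its universal minimal flow is not metrizable. This applies to every closed $H$ with $\mathrm{Homeo}_0(X)\le H\le\mathrm{Homeo}(X)$, to $\mathrm{Diff}_0^r(X)$ ($1\le r\le\infty$), and to the closed subgroup of $\mathrm{Homeo}(X)$ preserving a given smooth area density.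

The *universal minimal flow* of $H$ is the minimal $H$-flow, unique up to isomorphism, that has a continuous equivariant map (a *factor map*) onto every minimal $H$-flow.

*Proof.* **Step 1.** *This step gives minimality and meagerness.* As $X$ is compact, a continuous action of $H$ on $X$ is a continuous homomorphism $H\to\mathrm{Homeo}(X)$; so $H$ acts continuously on $M(X)$. Every $H$-orbit is dense by Lemmas 2 and 3. Every $H$-orbit lies in a $\mathrm{Homeo}(X)$-orbit, so it is meager by Theorem 1, and by Baire it is not comeager. So $H$ lacks the generic point property.

**Step 2.** *This step shows that the universal minimal flow $Z$ of $H$ is not metrizable.* Suppose it is. By a theorem of Ben Yaacov, Melleray and Tsankov (*Metrizable universal minimal flows of Polish groups have a comeagre orbit*, GAFA 2017), $Z$ has a comeager orbit $Hz$. Let $\pi:Z\to M(X)$ be a factor map. The orbit $H\pi(z)$ is meager, so it is contained in $\bigcup_nF_n$ with $F_n$ closed and nowhere dense in $M(X)$. Each closed set $\pi^{-1}(F_n)$ is nowhere dense in $Z$: if it contained a nonempty open set, then by minimality the translates of this open set would cover $Z$, and by compactness finitely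 many would do. Then finitely many translates of $F_n$ would cover $M(X)$, which contradicts Baire. So $Hz\subset\bigcup_n\pi^{-1}(F_n)$ is meager in the compact space $Z$. It is also comeager, again a contradiction to Baire.

**Step 3.** *This step verifies (L) for the groups listed.* If (L) holds for a group of homeomorphisms, it holds for every larger one. Let $O\subset X$ be an open disc and $x\in O$. Consider the time-one maps of smooth vector fields compactly supported in $O\setminus\{x\}$. In the area-preserving case we use only Hamiltonian fields: choose an orientation of the disc $O$, let $\omega$ be the area form on $O$ given by the density and this orientation, and for smooth $f$ compactly supported in $O\setminus\{x\}$ let $Y_f$ be the field with $\omega(Y_f,\cdot)=df$. Its flow preserves $\omega$, since the Lie derivative of $\omega$ along $Y_f$ is $d(df)=0$. All these time-one maps fix $x$, preserve $O$, extend by the identity to $X$, and are isotopic to the identity through such maps.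

Let $y\in O\setminus\{x\}$. Cutting off fields near $y$ (respectively, cutting off functions with prescribed differential at $y$), we find two admissible fields that are linearly independent at $y$. If $\mathrm{Fl}^1_s,\mathrm{Fl}^2_t$ are their flows, then $(s,t)\mapsto\mathrm{Fl}^1_s\mathrm{Fl}^2_t(y)$ has invertible derivative at $(0,0)$. Since $\mathrm{Fl}^j_s$ is the time-one map of $s$ times the field, the orbit of $y$ under the group generated by our time-one maps contains a neighbourhood of $y$. So the orbits on $O\setminus\{x\}$ are open; as $O\setminus\{x\}$ is connected, the group is transitive on it, which is what (L) asks.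

The maps from all smooth fields lie in $\mathrm{Diff}_0^r(X)$ and in $\mathrm{Homeo}_0(X)$, so (L) holds for these groups and for every larger closed subgroup of $\mathrm{Homeo}(X)$. The maps from Hamiltonian fields preserve the density, so (L) holds for the group of homeomorphisms preserving it. $\square$
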